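# $BP$ is not an $H_\infty^2$ ring spectrum at any prime

## 1. Extended powers, $H_\infty^d$ ring spectra, power operations

We work in the stable homotopy category $\bar h\mathcal S$ of spectra; $S$ is the sphere spectrum.

**Definition 1.1 (extended power).** For a spectrum $X$ and $j\ge 0$,
$$D_jX=E\Sigma_j\ltimes_{\Sigma_j}X^{(j)},$$
the twisted half-smash product of a free contractible $\Sigma_j$-space with the $j$-fold external smash power of $X$. So $D_0X=S$ and $D_1X=X$. There are natural maps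
$$\alpha:D_jX\wedge D_kX\to D_{j+k}X,\qquad \beta:D_jD_kX\to D_{jk}X,\qquad \delta:D_j(X\wedge Y)\to D_jX\wedge D_jY .$$
The first two come from the inclusions $\Sigma_j\times\Sigma_k\subset\Sigma_{j+k}$ and $\Sigma_j\wr\Sigma_k\subset\Sigma_{jk}$, the third from the diagonal of $E\Sigma_j$.

**Example 1.2.** For a space $X$ put $D_jX=E\Sigma_j\times_{\Sigma_j}X^j$. Then $D_j\Sigma^\infty X_+=\Sigma^\infty(D_jX)_+$. For $X=pt$ this says $D_jS=\Sigma^\infty (B\Sigma_j)_+$. On spaces, $\delta$ is $[e;(x_1,y_1),\dots]\mapsto([e;x_1,\dots],[e;y_1,\dots])$. For the based space $S^2=\mathbb C\cup\{\infty\}$, $D_j\Sigma^\infty S^2$ is the suspension spectrum of $E\Sigma_{j+}\wedge_{\Sigma_j}S^{2j}$, which is the Thom space of the bundle $E\Sigma_j\times_{\Sigma_j}\mathbb C^j$ over $B\Sigma_j$.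

**Definition 1.3 ($H_\infty$ and $H_\infty^d$ ring spectra).** An $H_\infty$ ring spectrum is a spectrum $E$ with maps $\xi_j:D_jE\to E$, $j\ge0$, compatible with $\alpha$ and $\beta$, with $\xi_1=\mathrm{id}$. Fix $d\ge1$. An $H_\infty^d$ ring spectrum is a spectrum $E$ with maps
$$\xi_{j,i}:D_j\Sigma^{di}E\to\Sigma^{dij}E,\qquad j\ge0,\ i\in\mathbb Z,$$
with $\xi_{1,0}=\mathrm{id}$, compatible with $\alpha,\beta,\delta$ and the suspension identifications. Written out, with $\phi$ for the product maps $\Sigma^{m}E\wedge\Sigma^{n}E\to\Sigma^{m+n}E$, the conditions are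

* ($\alpha$-diagram) $\ \xi_{j+k,i}\circ\alpha=\phi\circ(\xi_{j,i}\wedge\xi_{k,i})$;
* ($\beta$-diagram) $\ \xi_{jk,i}\circ\beta=\xi_{j,ik}\circ D_j(\xi_{k,i})$;
* ($\delta$-diagram) $\ \xi_{j,i+k}\circ D_j(\phi)=\phi\circ(\xi_{j,i}\wedge\xi_{j,k})\circ\delta$.

The maps with $i=0$ form an $H_\infty$ structure, and in particular give $E$ a ring structure, with product $\xi_{2,0}\circ\alpha:E\wedge E\to E$.

**Example 1.4.** For a commutative ring $R$, the Eilenberg–MacLane spectrum $HR$ is an $H_\infty^2$ ring spectrum, and so (take $i=0$) an $H_\infty$ ring spectrum. Here is the check. If $\pi_m X=0$ for $m<n$, then $\pi_mX^{(j)}=0$ for $m<nj$, and the spectral sequence $H_s(\Sigma_j;\pi_tX^{(j)})\Rightarrow\pi_{s+t}D_jX$ shows that $\pi_mD_jX=0$ for $m<nj$ and that $\pi_{nj}X^{(j)}\to\pi_{nj}D_jX$ is the quotient map onto the coinvariants. Take $X=\Sigma^{2i}HR$, $n=2i$ (negative $i$ is allowed). Then $\pi_{2ij}X^{(j)}=R^{\otimes j}$, with $\Sigma_j$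 permuting the factors without sign because the spheres are even. So
$$[D_jX,\Sigma^{2ij}HR]=\mathrm{Hom}\big((R^{\otimes j})_{\Sigma_j},R\big),$$
and we let $\xi_{j,i}$ correspond to multiplication, which factors through coinvariants because $R$ is commutative. In each coherence diagram both composites go from a spectrum with lowest homotopy in some degree $n$ to $\Sigma^nHR$, so they are determined by their effect on $\pi_n$. A smash power of copies of the $\Sigma^{2i}HR$ maps onto that $\pi_n$, and there both composites are the iterated product. So the diagrams commute.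

**Definition 1.5 (power operations).** Let $E$ be an $H_\infty^d$ ring spectrum. For $a\in E^{di}X$, that is, $a:X\to\Sigma^{di}E$, put
$$\mathcal P_j(a)=\xi_{j,i}\circ D_j(a)\in E^{dij}D_jX.$$

**Example 1.6.** Let $E=HR$, $X=pt$, and $c\in R=H^0(pt;R)$. By construction $\mathcal P_p(c)\in H^0(B\Sigma_p;R)=R$ is $c^p$. So $\mathcal P_p$ is multiplicative but not additive: the deviation $(a+b)^p-a^p-b^p$ is a multiple of $p$. A multiple of $p$ is killed by every class of $H^2(BC_p;R)$ that comes from $H^2(BC_p;\mathbb Z)=\mathbb Z/p$. Property (P3) below is the general form of this observation.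

## 2. The formal group law of $BP$ modulo decomposables

Let $p$ be any prime, $p=2$ included. Let $E=BP$ be the Brown–Peterson spectrum at $p$ with its usual ring structure, and let $\pi=C_p$. Recall that $E^*=\mathbb Z_{(p)}[v_1,v_2,\dots]$ with Hazewinkel generators $v_k\in E^{-2(p^k-1)}$. In particular $E^n=0$ for $n>0$. Put $I=(v_1,v_2,\dots)$.

All power series rings are graded: their elements are homogeneous series with homogeneous coefficients. "Mod $p$" statements about polynomials are coefficientwise.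

**Definition 2.1 (orientation, formal group law).** Let $x\in E^2(\mathbb{CP}^\infty)$ be the $p$-typical orientation. It restricts to the canonical generator $\iota$ of $\tilde E^2(S^2)$ on $S^2=\mathbb{CP}^1$ and is the Euler class of a line bundle $L$. For every space $X$ one has $E^*(X\times\mathbb{CP}^n)=E^*(X)[x]/x^{n+1}$. The formal group law is $F(x,y)=\mu^*x\in E^*[[x,y]]$, where $\mu:\mathbb{CP}^\infty\times\mathbb{CP}^\infty\to\mathbb{CP}^\infty$ classifies the tensor product. The series $[i](x)$ is the Euler class of $L^i$. The logarithm $\log_F(x)=x+\sum_{k\ge1}l_kx^{p^k}$ over $E^*\otimes\mathbb Q$ satisfies $F(x,y)=\log_F^{-1}(\log_Fx+\log_Fy)$, and Hazewinkel's generators are given by $p\,l_k=\sum_{i=0}^{k-1}l_i\,v_{k-i}^{p^i}$ with $l_0=1$.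

**Example 2.2.** $l_1=v_1/p$ and $l_2=v_2/p+v_1^{p+1}/p^2$.

We only need $F$ to first order in the $v_k$. Put
$$C_{p^k}(x,y)=\tfrac1p\big((x+y)^{p^k}-x^{p^k}-y^{p^k}\big)\in\mathbb Z[x,y].$$
In the formula for $p\,l_k$ all terms with $i\ge1$ contain a $p^i$-th power of some $v$, so $l_k\equiv v_k/p$ modulo $(I\otimes\mathbb Q)^2$. Modulo this ideal $\log_F^{-1}(u)\equiv u-\sum l_ku^{p^k}$. Hence $F\equiv x+y+\sum_kl_k\big(x^{p^k}+y^{p^k}-(x+y)^{p^k}\big)$, and similarly $[p](z)\equiv pz+\sum_kl_k(pz^{p^k}-p^{p^k}z^{p^k})$. Looking at monomials in the $v_k$ one sees $(I\otimes\mathbb Q)^2\cap E^*=I^2$. So, modulo $I^2$,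
$$F\equiv x+y-\sum_kv_kC_{p^k}(x,y),\qquad [p](z)\equiv pz+\sum_kv_k(1-p^{p^k-1})z^{p^k}.\tag{1}$$
For $p=2$: $F\equiv x+y-v_1xy-v_2(2x^3y+3x^2y^2+2xy^3)-\cdots$.

**Definition 2.3.** Let $\lambda:B\pi\to\mathbb{CP}^\infty$ be induced by $\pi\subset S^1$. Put $z=\lambda^*x\in E^2(B\pi)$ and $\langle p\rangle(z)=[p](z)/z$.

**Example 2.4.** For the additive law (the spectrum $H\mathbb Z_{(p)}$) we have $[p](z)=pz$ and $\langle p\rangle(z)=p$. There $H^*(B\pi;\mathbb Z_{(p)})=\mathbb Z_{(p)}[z]/(pz)$, and the annihilator of $z$ is $(p)=(\langle p\rangle(z))$.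

## 3. Is $BP$ an $H_\infty^2$ ring spectrum?

The question, taken from http://www.sas.rochester.edu/mth/sites/doug-ravenel/otherpapers/BMMS9.pdf, is this. For each prime $p$, do there exist maps $\xi_{j,i}:D_j\Sigma^{2i}BP\to\Sigma^{2ij}BP$ forming an $H_\infty^2$ ring structure on $BP$? For Eilenberg–MacLane spectra Example 1.4 says yes. For $BP$ the answer is no at every prime.

**Theorem 3.1.** There is no $H_\infty^2$ ring structure on $BP$ inducing its usual ring structure. More precisely, there are no natural functions $P:E^{2i}(X)\to E^{2pi}(X\times B\pi)$ ($X$ a space, $i\in\mathbb Z$) such that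

* (P1) $P(ab)=P(a)P(b)$, $P(1)=1$, $P(0)=0$;
* (P2) $P(a)|_{X\times pt}=a^p$;
* (P3) $z\cdot\big(P(a+b)-P(a)-P(b)\big)=0$;
* (P4) in $E^{2p}(S^2\times B\pi)$, $P(\iota)=\varepsilon\,\iota\prod_{i=1}^{p-1}[i](z)$ for some $\varepsilon\in E^0(B\pi)$ with $\varepsilon|_{pt}=1$;
* (P5) $PP(x)\in E^{2p^2}(\mathbb{CP}^\infty\times B\pi\times B\pi)$ is invariant under interchange of the two factors $B\pi$.

Section 4 shows that an $H_\infty^2$ structure gives such a $P$. After that only (P1)–(P5) are used. We compute $P(x)$ to first order in the $v_k$, up to a few unknown constants in $\mathbb F_p$, apply $P$ again, and look for a coefficient of $PP(x)$ that cannot be symmetric.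

## 4. An $H_\infty^2$ structure yields (P1)–(P5)

Suppose $E=BP$ has an $H_\infty^2$ structure inducing its usual ring structure.

**Step 4.1: $\xi_{1,i}=\mathrm{id}$ and $\xi_{0,i}=1$.** The definition only normalizes $\xi_{1,0}$; this step normalizes the rest. The $\delta$-diagram for $j=1$ says $\xi_{1,i+k}\circ\phi=\phi\circ(\xi_{1,i}\wedge\xi_{1,k})$. With $k=0$ and $\xi_{1,0}=\mathrm{id}$ it says that $\xi_{1,i}$ is $E$-linear. So $\xi_{1,i}$ is multiplication by its value $c_i\in\pi_0E=\mathbb Z_{(p)}$ on the unit. The same diagram gives $c_ic_{-i}=c_0=1$. The $\beta$-diagram for $j=k=1$ gives $c_i^2=c_i$. A unit with $c_i^2=c_i$ is $1$. The $\alpha$-diagram for $j=0,k=1$ then says that multiplication by $\xi_{0,i}\in\pi_0E$ is the identity, so $\xi_{0,i}=1$.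

**Step 4.2: definition of $P$.** Let $\pi\to\Sigma_p=\mathrm{Aut}(\pi)$ be the regular embedding and, for a space $X$, let
$$d_X:X\times B\pi\to D_pX,\qquad (t,[e])\mapsto[e;t,\dots,t].$$
It factors as $X\times B\pi\to E\pi\times_\pi X^p\to D_pX$. Put $P(a)=d_X^*\mathcal P_p(a)$; this is natural in $X$.

**Step 4.3: (P1).** The $\delta$-diagram gives $\mathcal P_p(a\times b)=\delta^*(\mathcal P_pa\times\mathcal P_pb)$. The composite $\delta\circ D_p(\Delta)\circ d_X$ sends $(t,[e])$ to $([e;t,\dots,t],[e;t,\dots,t])$, so it is the diagonal of $X\times B\pi$ followed by $d_X\times d_X$. Hence $P(ab)=P(a)P(b)$. For $X=pt$ the unit is $1=\xi_{0,i}:D_0=S\to E$, and the $\beta$-diagram for $D_pD_0\to D_0$ gives $\mathcal P_p(1)=\xi_{p,0}\circ D_p(\xi_{0,i})=\xi_{0,i}\circ\beta$. This is $1$ pulled back along $\beta:\Sigma^\infty (B\Sigma_p)_+\to S$, so $\mathcal P_p(1)=1$. For general $X$, $P(1)=1$ by naturality along $X\to pt$. Finally $P(0)=0$, since the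 zero map factors through $*$ and $D_p(*)=*$.

**Step 4.4: (P2).** By the $\alpha$-diagrams and $\xi_{1,i}=\mathrm{id}$, the composite $X^{(p)}\to D_pX\to\Sigma^{2pi}E$ is the external power $a^{\times p}$. On $X\times pt$, $d_X$ is the diagonal $X\to X^p$ followed by $X^p\to D_pX$. So $P(a)|_{X\times pt}=a^p$.

**Step 4.5: (P3).** The idea is that the cross terms of $(a+b)^p$ are permuted freely by $\pi$, and free parts are invisible to $z$. For a $\pi$-spectrum $W$, the diagonal of $E\pi$ induces a coaction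
$$E\pi\ltimes_\pi W\to B\pi_+\wedge(E\pi\ltimes_\pi W),$$
natural in $W$. It makes $E^*(E\pi\ltimes_\pi W)$ a module over $E^*(B\pi)$, and for a $\pi$-map $h$ the map $E\pi\ltimes_\pi h$ induces a module map. If $W=\pi_+\wedge W'$, the diagonal of $\pi$ lets the coaction factor through $(E\pi\times_\pi\pi)_+\wedge(E\pi\ltimes_\pi W)$. But $E\pi\times_\pi\pi=E\pi$ is contractible, so $z$ restricts to $E^2(pt)=0$ there. Hence $z$ acts as $0$ on $E^*(E\pi\ltimes_\pi(\pi_+\wedge W'))$.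

Now let $Y=\Sigma^\infty X_+$. The sum $a+b$ factors as
$$Y\xrightarrow{\ \nabla\ }Y\vee Y\xrightarrow{(a,b)}\Sigma^{2i}E,\qquad\nabla=i_1+i_2.$$
The $\pi$-spectrum $(Y\vee Y)^{(p)}$ is the wedge of spectra $W_o$ over the $\pi$-orbits $o$ of words in $\{1,2\}^p$. For the two constant words $W_o=Y^{(p)}$. Because $p$ is prime, a nonconstant word has trivial stabilizer, so its orbit gives $W_o=\pi_+\wedge Y^{(p)}$. The identity of a wedge is the sum of the projections followed by the inclusions. Hence, after restriction to $E\pi\ltimes_\pi Y^{(p)}$,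
$$\mathcal P_p(a+b)=\sum_of_o^*(y_o),\qquad f_o:E\pi\ltimes_\pi Y^{(p)}\to E\pi\ltimes_\pi(Y\vee Y)^{(p)}\to E\pi\ltimes_\pi W_o,$$
where $y_o$ is the restriction of $\mathcal P_p(a,b)$ to the summand of $o$. For a constant word, following $\nabla$ by the projection to a summand gives the identity of $Y$, so $f_o=\mathrm{id}$, and $y_o$ is $\mathcal P_p(a)$ or $\mathcal P_p(b)$. For every other orbit $z\,f_o^*(y_o)=f_o^*(z\,y_o)=0$, since $f_o$ is induced by a $\pi$-map. The map $X\times B\pi\to E\pi\times_\pi X^p$ is a map over $B\pi$, so pulling back along it respects multiplication by $z$. This gives (P3).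

**Step 4.6: (P4).** The space $(S^2)^{\wedge p}$ is the one-point compactification of $\mathbb C[\pi]$. So $E\pi_+\wedge_\pi(S^2)^{\wedge p}$ is the Thom space of
$$\rho=E\pi\times_\pi\mathbb C[\pi]\cong\bigoplus_{i=0}^{p-1}\lambda^*L^i .$$
Here we used that $\lambda^*L$ comes from a faithful character of $\pi$, whose powers are all the characters. Let $U$ be the product of the Thom classes of the summands. By the reduced form of (P2), $\mathcal P_p(\iota)$ restricts on the fibre to the canonical generator. So does $U$. By the Thom isomorphism $\mathcal P_p(\iota)=\varepsilon U$ with $\varepsilon\in E^0(B\pi)$ and $\varepsilon|_{pt}=1$. The diagonal $S^2\wedge B\pi_+\to Th(\rho)$ is induced by the inclusion of the trivial summand. So $U$ pulls back to $\iota$ times the Euler class of the complement, which is $\prod_{i=1}^{p-1}[i](z)$.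

**Step 4.7: (P5).** By naturality and the $\beta$-diagram,
$$PP(a)=j^*\mathcal P_{p^2}(a),\qquad j=\beta\circ D_p(d_X)\circ d_{X\times B\pi}.$$
Explicitly, $j(t,[e])=[\epsilon(e);t,\dots,t]$ for $e\in E\pi\times E\pi$. If $e=(e_1,e_2)$, then $\epsilon(e)$ is the image of $(e_2;e_1,\dots,e_1)$ under $E\Sigma_p\times(E\Sigma_p)^p\to E\Sigma_{p^2}$. So $\epsilon$ is equivariant along $h:\pi\times\pi\to\Sigma_{p^2}=\mathrm{Aut}(\pi\times\pi)$, where one factor permutes the $p$ blocks and the other acts simultaneously inside all blocks. This is the regular embedding of $\pi\times\pi$.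

Let $\tau\in\mathrm{Aut}(\pi\times\pi)$ interchange the coordinates. Then $h\circ\mathrm{swap}=\tau h\tau^{-1}$. Both $\epsilon\circ\mathrm{swap}$ and $\tau\epsilon$ are equivariant along $\tau h\tau^{-1}$: the first because $\epsilon(\mathrm{swap}(ge))=h(\mathrm{swap}\,g)\,\epsilon(\mathrm{swap}\,e)$, the second because $\tau\epsilon(ge)=\tau h(g)\tau^{-1}\cdot\tau\epsilon(e)$. Since $E\pi\times E\pi$ is a free $\pi\times\pi$-CW complex and $E\Sigma_{p^2}$ is contractible, they are equivariantly homotopic. As $[\tau\epsilon(e);t,\dots,t]=[\epsilon(e);t,\dots,t]$, we get $j\circ(1\times\mathrm{swap})\simeq j$, which is (P5).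

From now on we use only (P1)–(P5).

## 5. $P$ is a ring homomorphism modulo $\langle p\rangle$

**Step 5.1: the rings where $P$ takes values.** From $E^*(X\times\mathbb{CP}^n)=E^*(X)[z]/z^{n+1}$ and surjectivity of the restrictions in $n$ we get $E^*(X\times\mathbb{CP}^\infty)=E^*(X)[[z]]$ for every space $X$. The circle bundle of $L^p$ over $\mathbb{CP}^\infty$ is $B\pi$, with projection $\lambda$, and the Euler class of $L^p$ is $[p](z)$. So if $[p](z)$ is a nonzerodivisor in $E^*(X)[[z]]$, the Gysin sequence gives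
$$E^*(X\times B\pi)=E^*(X)[[z]]/[p](z).\tag{2}$$
For $X=pt,\ \mathbb{CP}^\infty,\ (\mathbb{CP}^\infty)^2$ the ring $E^*(X)[[z]]$ is a domain and $[p](z)=pz+\cdots\ne0$, so (2) holds.

We also need $X=\mathbb{CP}^\infty\times B\pi$. Let $A=E^*(X)=E^*[[x,z]]/[p](z)$. First, $p$ is a nonzerodivisor on $A$. Indeed, suppose $pa=[p](z)b$ in $E^*[[x,z]]$. By (1) the coefficient of $z^p$ in $[p](z)$ is nonzero mod $p$, so $[p](z)\ne0$ in the domain $(E^*/p)[[x,z]]$. Hence $b=pb'$ and $a=[p](z)b'$. Next, with a new variable $w$, the lowest term of $[p](w)\cdot(g_mw^m+\cdots)$ is $p\,g_mw^{m+1}\neq0$ if $g_m\ne0$ in $A$. So $[p](w)$ is a nonzerodivisor on $A[[w]]$, and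
$$E^*(\mathbb{CP}^\infty\times B\pi\times B\pi)=E^*[[x,z,w]]/([p](z),[p](w)),\tag{3}$$
with $z$ from the first and $w$ from the second factor $B\pi$. Interchanging the factors interchanges $z$ and $w$ and fixes $x$ and $E^*$.

**Step 5.2: additivity.** In all four cases the annihilator of $z$ in $E^*(X)[[z]]/[p](z)$ is $(\langle p\rangle(z))$: if $zg=z\langle p\rangle(z)h$ as series, then $g=\langle p\rangle(z)h$. (For $X=\mathbb{CP}^\infty\times B\pi$ the new variable is called $w$.) So by (P1) and (P3), $P$ induces a ring homomorphism from even-degree classes of $X$ to $E^*(X\times B\pi)/\langle p\rangle$. It multiplies degrees by $p$. For $X=pt$ we write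
$$\psi:E^{2m}\to R^{2pm},\qquad R=E^*[[z]]/\langle p\rangle(z).$$
Since $\psi$ is a ring map and $R$ is a $\mathbb Z_{(p)}$-algebra, $\psi(c)=c$ for $c\in\mathbb Z_{(p)}$.

**Step 5.3: divisibility.** The class $P(x)$ restricts to $P(0)=0$ on $pt\times B\pi$, and $E^*(\mathbb{CP}^\infty\times B\pi)=E^*(B\pi)[[x]]$, so $P(x)$ is divisible by $x$. For each coordinate class $u_i$ (pulled back from $x$ along a projection, followed by $\lambda$ in the case of $z$), naturality shows that $P(u_i)$ is divisible by $u_i$.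

**Step 5.4: continuity.** We want to apply $P$ term by term to a power series. Let $X$ be one of the spaces above, with coordinate classes $u=(u_1,\dots)$, and let $a\in E^{2m}(X)$ be represented by $\sum a_Ku^K$. For each $N$ write $a=\sum_{|K|<N}a_Ku^K+\sum_{|K|=N}u^Kb_K$ with homogeneous $b_K\in E^*(X)$. This is a finite sum, so modulo $\langle p\rangle$
$$P(a)=\sum_{|K|<N}\psi(a_K)P(u)^K+\sum_{|K|=N}P(u)^KP(b_K),$$
and $P(u)^K$ is divisible by $u^K$. Now apply a graded ring map, killing $\langle p\rangle$, to a ring in which, in each fixed degree, the ideal $(u)^N$ vanishes for large $N$. There we obtain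
$$P(a)=\sum_K\psi(a_K)P(u)^K .\tag{4}$$
Every target ring below is spanned by monomials in generators of positive degree (among them the $u_i$), times $1$ or one further element of degree at least $-2(p^3-1)$. So each of them has this property.

## 6. Modulo $p$ and $I$: the polynomial $x^p-z^{p-1}x$ and its symmetric iterate

The simplest test is to kill $p$ and all $v_k$. Put
$$h(x,z)=x^p-z^{p-1}x\in\mathbb Z[x,z].$$

**Step 6.1: $P(x)\equiv h(x,z)$.** Killing $p$ and $I$ defines ring maps $\Theta_0$ from $E^*((\mathbb{CP}^\infty)^m\times B\pi)/\langle p\rangle(z)$, $m\le2$, to $\mathbb F_p[x,y,\dots,z]$: homogeneous series have finite image since all coefficients of negative degree die, and $\langle p\rangle(z)\mapsto0$ by (1). The element $\Theta_0\psi(v_k)\in\mathbb F_p[z]$ has negative degree, so it is $0$. Let $\bar f=\Theta_0(P(x))\in\mathbb F_p[x,z]$. Naturality for $\mu$ says that $P(F(x,y))$ is obtained from $P(x)$ by substituting $F(x,y)$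 for $x$. With (4) this becomes $\bar f(x+y,z)=\bar f(x,z)+\bar f(y,z)$. So $\bar f$ is additive in $x$ and homogeneous of degree $p$ in $(x,z)$, that is, $\bar f=\beta_1x^p+\beta z^{p-1}x$. Putting $z=0$, (P2) gives $\beta_1=1$. Restricting to $S^2=\mathbb{CP}^1$, (P4) says that the coefficient of $x$ in $P(x)$ is $\varepsilon\prod_{i=1}^{p-1}[i](z)\in E^*(B\pi)$. Here $[i](z)\equiv iz$ mod $I$, and $\varepsilon\equiv1$ mod $I$, because its constant term is $1$ and its coefficients at positive powers of $z$ have negative degree. So $\beta=(p-1)!=-1$ in $\mathbb F_p$, and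
$$\bar f=h(x,z).\tag{5}$$

**Step 6.2: the iterate is symmetric.** Killing $p$ and $I$ in (3) gives $\mathbb F_p[x,z,w]$. The second application of $P$ produces the variable $w$; it sends $x$ to $X=h(x,w)$ and $z$ to $Z=h(z,w)$, because $P(z)=(\lambda\times1)^*P(x)$. By (4), $PP(x)$ becomes
$$h(X,Z)=X^p-Z^{p-1}X=x^{p^2}-\big(w^{p(p-1)}+Z^{p-1}\big)x^p+w^{p-1}Z^{p-1}x .$$
Put
$$s=z^{p-1},\quad t=w^{p-1},\quad a=w^{p(p-1)}=t^p,\quad b=Z^{p-1}.$$
Over $\mathbb F_p$ we have $Z=z(s-t)$, so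
$$b=s(s-t)^{p-1},\qquad w^{p-1}Z^{p-1}=ts(s-t)^{p-1},\tag{6}$$
$$a+b=\frac{t^p(s-t)+s(s^p-t^p)}{s-t}=\frac{s^{p+1}-t^{p+1}}{s-t}=\sum_{j=0}^ps^{p-j}t^j=:Q.\tag{7}$$
Both $Q$ and $w^{p-1}Z^{p-1}$ are symmetric in $z,w$ (note $(-1)^{p-1}=1$ in $\mathbb F_p$). For $p=2$ the iterate is $x^4+(z^2+zw+w^2)x^2+(z^2w+zw^2)x$. So (P5) holds automatically at this level, and any contradiction has to come from the terms linear in the $v_k$. Note that $a$ and $b$ are not symmetric separately; this will matter.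

## 7. Terms linear in $v_1,v_2,v_3$: one application of $P$

Write $h(x)$ for $h(x,z)$. We go one order further, keeping $v_1,v_2,v_3$ to first order.

**Step 7.1: the target ring.** Let
$$B_1=\mathbb Z_{(p)}[z,v_1,v_2,v_3]\Big/\Big(v_iv_j,\ pv_i,\ p+\sum_{k=1}^3v_kz^{p^k-1}\Big).$$
Note that $p$ is not $0$ in $B_1$; it equals $-\sum v_kz^{p^k-1}$. Before imposing the last relation the ring is $\mathbb Z_{(p)}[z]\oplus\bigoplus_k\mathbb F_p[z]v_k$, and the multiples of $p+\sum v_kz^{p^k-1}$ in it are the elements $pg+g\sum v_kz^{p^k-1}$ with $g\in\mathbb Z_{(p)}[z]$. Such an element lies in $\bigoplus\mathbb F_p[z]v_k$ only if $g=0$. Hence there is an exact sequence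
$$0\to V=\bigoplus_{k=1}^3\mathbb F_p[z]v_k\to B_1\to\mathbb F_p[z]\to0,\qquad V^2=0=pV.$$
So coefficients of the $v_k$ in $B_1$ may be compared in $\mathbb F_p[z]$.

Killing $I^2$ and $v_k$ for $k\ge4$ defines ring maps $\Theta_1:E^*((\mathbb{CP}^\infty)^m\times B\pi)/\langle p\rangle(z)\to B_1[x,y,\dots]$ for $m\le2$. Homogeneous series have finite image, because coefficients of degree $<-2(p^3-1)$ map to $0$. By (1) and $pv_k=0$, $\langle p\rangle(z)\mapsto p+\sum v_kz^{p^k-1}=0$.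

**Step 7.2: the possible values of $\psi(v_k)$.** Write $\psi$ also for $\Theta_1\psi$. Elements of negative degree in $B_1$ lie in $V$, so $\psi(I)\subset V$ and $\psi(I^2)=0$. The element $v_lz^m$ has the degree $-2p(p^k-1)$ of $\psi(v_k)$ iff $m=p^l-p^{k+1}+p-1$. For $l\le k$ this is at most $-(p-1)(p^k-1)<0$. Hence
$$\psi(v_k)=0\ (k\ge3),\quad\psi(v_2)=\psi_{23}v_3z^{p-1},\quad\psi(v_1)=\psi_{12}v_2z^{p-1}+\psi_{13}v_3z^e,\quad e=p^3-p^2+p-1,\tag{8}$$
with $\psi_{ij}\in\mathbb F_p$.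

**Step 7.3: the functional equation.** Let $f(x)=\Theta_1(P(x))\in B_1[x]$, homogeneous of degree $2p$. Naturality for $\mu$ and (4) give
$$f(F(x,y))=F^\psi(f(x),f(y))\quad\text{in }B_1[x,y],\tag{9}$$
where $F^\psi$ is $F$ with $\psi$ applied to its coefficients. Modulo $V$, $f$ is $\bar f=h$ by (5). So
$$f=h(x)+\sum_{k=1}^3v_kg_k(x,z),\qquad g_k\in\mathbb F_p[x,z]\text{ homogeneous of degree }p^k+p-1.$$
For a polynomial $g$ in $x$ put $\delta g=g(x+y)-g(x)-g(y)$.

Left side of (9). By (1), $F=x+y-\sum v_kC_{p^k}$ here. Since $v_iv_j=0$ we need only the first-order Taylor term, and $v_kh'=v_k(px^{p-1}-z^{p-1})=-z^{p-1}v_k$. So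
$$f(F(x,y))=h(x+y)+\sum_kv_kz^{p-1}C_{p^k}+\sum_kv_kg_k(x+y).$$
Also $h(x+y)=h(x)+h(y)+pC_p=h(x)+h(y)-\sum_kv_kz^{p^k-1}C_p$. This is where the relation for $p$ enters.

Right side of (9). Since $\psi(I^2)=0$, $\psi(v_k)=0$ for $k\ge3$ and $\psi(v_i)\in V$,
$$F^\psi(f(x),f(y))=f(x)+f(y)-\sum_{i=1}^2\psi(v_i)C_{p^i}(h(x),h(y)).$$
So (9) reads
$$\sum_kv_k\big[\delta g_k+z^{p-1}C_{p^k}(x,y)-z^{p^k-1}C_p(x,y)\big]=-\sum_{i=1}^2\psi(v_i)\,C_{p^i}(h(x),h(y)).\tag{10}$$

**Step 7.4: two polynomial identities mod $p$.** To solve (10) we must separate the part of $C_{p^i}(h(x),h(y))$ of the form $\delta(\cdot)$ from the rest. Put $K_m=C_p(x^{p^m},y^{p^m})\in\mathbb F_p[x,y]$, so $K_m=C_p^{\,p^m}$. For $k\ge2$ we have $(x+y)^{p^k}\equiv(x^p+y^p)^{p^{k-1}}$ mod $p^k$. Dividing by $p$ gives $C_{p^k}(x,y)\equiv C_{p^{k-1}}(x^p,y^p)$ mod $p$. Hence $C_{p^{m+1}}\equiv K_m$. Put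
$$S(x,z)=\sum_{i=1}^{p-1}s_i\,z^{(p-1)i}x^{p^2-(p-1)i},\qquad s_i=\tfrac{(-1)^i}p\tbinom pi .$$
Then, mod $p$,
$$\begin{aligned}C_p(h(x),h(y))&=K_1-z^{p(p-1)}K_0+\delta S,\\ C_{p^2}(h(x),h(y))&=K_2-z^{p^2(p-1)}K_1+\delta(S^p).\end{aligned}\tag{11}$$

*Proof of (11).* Since $h(x)+h(y)\equiv h(x+y)$ mod $p$, the $p$-th powers agree mod $p^2$, so
$$pC_p(h(x),h(y))\equiv h(x+y)^p-h(x)^p-h(y)^p=\delta(h^p)\pmod{p^2}.$$
The binomial theorem gives $h^p=x^{p^2}+(-1)^pz^{p(p-1)}x^p+pS$, because $p(p-i)+i=p^2-(p-1)i$. Also $\delta(x^{p^2})=pC_{p^2}$ and $\delta(x^p)=pC_p$. Dividing by $p$ and using $(-1)^p\equiv-1$ and $C_{p^2}\equiv K_1$ mod $p$ gives the first identity. Since $C_{p^2}\equiv C_p^{\,p}$ mod $p$, the second is the $p$-th power of the first. $\square$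

For $p=2$: $S=zx^3$ mod $2$, and the first identity is $(x^2+zx)(y^2+zy)=x^2y^2+z^2xy+z(x^2y+xy^2)$.

**Step 7.5: solving (10).** Two facts about $\delta$ over $\mathbb F_p[z]$. First, the component of $\delta g$ of degree $p^m$ in $(x,y)$ is $0$, since $\delta(x^{p^m})=0$; on the other hand $K_{m-1}\ne0$ is homogeneous of degree $p^m$ in $(x,y)$. Second, $\delta g=0$ iff $g$ is a combination of the $x^{p^j}$, $j\ge0$. Indeed, constants are excluded by $\delta c=-c$, and if $n\ge1$ is not a power of $p$ and $p^\nu$ is the exact power of $p$ dividing $n$, then $\binom n{p^\nu}\not\equiv0$ mod $p$, so $\delta(x^n)\ne0$; the $\delta(x^n)$ have different degrees. Now compare coefficients of $v_1,v_2,v_3$ in (10), using (8) and (11).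

*Coefficient of $v_1$.* The two $C_p$-terms cancel and $\psi(v_1),\psi(v_2)$ do not involve $v_1$. So $\delta g_1=0$. The degree of $g_1$ is $2p-1<p^2$, hence
$$g_1=\alpha_{10}xz^{2p-2}+\alpha_{11}x^pz^{p-1}.$$

*Coefficient of $v_2$.* Since $z^{p^2-1}=z^{p-1}z^{p(p-1)}$,
$$\delta(g_2+\psi_{12}z^{p-1}S)+(1+\psi_{12})z^{p-1}(K_1-z^{p(p-1)}K_0)=0.$$
The component of degree $p^2$ gives $\psi_{12}=-1$. So $\delta(g_2-z^{p-1}S)=0$ and
$$g_2=z^{p-1}S+\alpha_{20}xz^{p^2+p-2}+\alpha_{21}x^pz^{p^2-1}+\alpha_{22}x^{p^2}z^{p-1}.$$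

*Coefficient of $v_3$.* Since $p-1+p^2(p-1)=e$ and $e+p(p-1)=p^3-1$,
$$\delta(g_3+\psi_{23}z^{p-1}S^p+\psi_{13}z^eS)+(1+\psi_{23})z^{p-1}K_2+(\psi_{13}-\psi_{23})z^eK_1-(1+\psi_{13})z^{p^3-1}K_0=0.$$
The components of degrees $p^3$ and $p^2$ give $\psi_{23}=\psi_{13}=-1$. So
$$g_3=z^{p-1}S^p+z^eS+\sum_{j=0}^3\alpha_{3j}x^{p^j}z^{p^3+p-1-p^j}.$$

All $\alpha_{kj}$ lie in $\mathbb F_p$. In summary,
$$\psi(v_1)=-v_2z^{p-1}-v_3z^e,\qquad\psi(v_2)=-v_3z^{p-1},\qquad\psi(v_k)=0\ (k\ge3).\tag{12}$$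

For $p=2$: $g_2=z^2x^3+\alpha_{20}xz^4+\alpha_{21}x^2z^3+\alpha_{22}x^4z$, and the $v_2$-coefficient of (10) is the identity $z^2(x^2y+xy^2)+zx^2y^2+z^3xy=z\,h(x)h(y)$ mod $2$.

These formulas solve (10) for every choice of the $\alpha_{kj}$. So one application of $P$ gives no contradiction at this order. A second application, and (P5), are needed.

## 8. The second application of $P$

**Step 8.1: a ring with two variables and no torsion.** In a ring that receives $E^*(\mathbb{CP}^\infty\times B\pi\times B\pi)$ and kills $I^2$, $pI$, $\langle p\rangle(z)$ and $\langle p\rangle(w)$, subtracting the two relations gives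
$$\sum_kv_k\big(w^{p^k-1}-z^{p^k-1}\big)=0 .$$
If only $v_1$ is kept, this says $v_1(t-s)=0$, so $v_1Z=v_1z(s-t)=0$, and most of the linear terms disappear. To avoid torsion we solve the relation with two of the $v_k$. For $n\in\{2,3\}$ put
$$r_n=\frac{w^{p^n-1}-z^{p^n-1}}{w^{p-1}-z^{p-1}}\in\mathbb Z[z,w],\qquad\kappa_n=r_nw^{p-1}-w^{p^n-1}=r_nz^{p-1}-z^{p^n-1},$$
$$\Lambda_n=\mathbb Z_{(p)}[z,w,v]/(v^2,\,pv,\,p-\kappa_nv),\qquad\deg v=-2(p^n-1).$$
As for $B_1$ (a multiple $pg-g\kappa_nv$ of the last relation lies in $\mathbb F_p[z,w]v$ only if $g=0$), there is an exact sequence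
$$0\to\mathbb F_p[z,w]v\to\Lambda_n\to\mathbb F_p[z,w]\to0.$$
Since $r_n$ and $\kappa_n$ are symmetric, interchanging $z,w$ and fixing $v$ defines an automorphism $\sigma$ of $\Lambda_n$, extended to $\Lambda_n[x]$ by $\sigma x=x$.

Send $v_1\mapsto-r_nv$, $v_n\mapsto v$ and all other $v_k\mapsto0$; then $I^2\mapsto0$. This defines a ring map
$$\Phi_n:E^*(\mathbb{CP}^\infty\times B\pi\times B\pi)\to\Lambda_n[x].$$
It is well defined and kills $\langle p\rangle(z)$ and $\langle p\rangle(w)$: indeed $\langle p\rangle(w)\mapsto p-r_nvw^{p-1}+vw^{p^n-1}=p-\kappa_nv=0$, and likewise for $z$. Moreover $\Phi_n\circ(1\times\mathrm{swap})^*=\sigma\circ\Phi_n$. The same formulas with $z\mapsto w$ define $\eta_n:B_1\to\Lambda_n$, and on $E^*[[x,w]]$ we have $\Phi_n=\eta_n\Theta_1$ (with $z$ renamed $w$). Put $\psi_w=\eta_n\psi$. By (12), $\psi_w(I^2)=0$, $\psi_w(v_k)=0$ for $k\ge3$, and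
$$n=2:\ \ \psi_w(v_1)=-vw^{p-1},\ \psi_w(v_2)=0;\qquad n=3:\ \ \psi_w(v_1)=-vw^e,\ \psi_w(v_2)=-vw^{p-1}.\tag{13}$$
Let $T_n=\Phi_n(PP(x))\in\Lambda_n[x]$. By (P5), $\sigma T_n=T_n$.

**Step 8.2: a representative of $P(x)$.** To apply $P$ to $P(x)$ we need a power series, not just its image in $B_1[x]$. Let $P(x)$ be represented by $\tilde f(x,z)=\sum a_{ij}x^iz^j\in E^*[[x,z]]$. Here $a_{ij}$ has degree $2p-2(i+j)$. So it is $0$ if $i+j<p$, a constant in $\mathbb Z_{(p)}$ if $i+j=p$, and in $I$ if $i+j>p$. Modulo $(I^2,v_4,v_5,\dots)$ write $\tilde f\equiv\tilde f_0+\sum_{k\le3}v_k\tilde f_k$ with homogeneous polynomials $\tilde f_0,\tilde f_k\in\mathbb Z_{(p)}[x,z]$. By (5), $\tilde f_0=h(x,z)+pu$ for some $u\in\mathbb Z_{(p)}[x,z]$. In $B_1[x]$ we have $pu=-\sum v_kz^{p^k-1}u$. Comparison with $f=h+\sum v_kg_k$ gives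
$$\tilde f_k\equiv g_k+z^{p^k-1}u\pmod p.\tag{14}$$
We know nothing about $u$; Step 8.4 shows that it drops out.

**Step 8.3: a formula for $T_n$.** Put
$$X=h(x,w),\quad Z=h(z,w),\quad Y=\Phi_n(P(x))=\eta_n(f)(x),\quad Z'=\Phi_n(P(z))=\eta_n(f)(z).$$
The last equality holds because $P(z)=(\lambda\times1)^*P(x)$. With
$$G_n(x)=g_n(x,w)-r_ng_1(x,w)$$
we have $Y=X+vG_n(x)$ and $Z'=Z+vG_n(z)$. Apply (4) to $\mathbb{CP}^\infty\times B\pi$ with coordinates $x,z$: $T_n=\sum\psi_w(a_{ij})Y^iZ'^j$. Since $\psi_w(c)=c$ for constants, while $\psi_w$ kills $I^2$ and $v_k$ for $k\ge3$, (14) gives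
$$T_n=Y^p-Z'^{p-1}Y+\sum_{k=1}^2\psi_w(v_k)g_k(Y,Z')+u(Y,Z')\Big[p+\sum_{k=1}^2\psi_w(v_k)Z'^{p^k-1}\Big].\tag{15}$$

**Step 8.4: the bracket in (15) is $0$.** Put $N=(p^n-1)/(p-1)$. Then
$$\kappa_n=s\,\frac{t^N-s^N}{t-s}-s^N=\frac{st\,(t^{N-1}-s^{N-1})}{t-s}.\tag{16}$$
Recall $p=\kappa_nv$ and $Z'\equiv Z$ mod $v$.

For $n=2$ the bracket is $v(\kappa_2-w^{p-1}Z^{p-1})$. Here $N-1=p$, so over $\mathbb F_p$ (16) gives $\kappa_2=st(t-s)^{p-1}$, which equals $w^{p-1}Z^{p-1}$ by (6).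

For $n=3$ the bracket is $v(\kappa_3-w^eZ^{p-1}-w^{p-1}Z^{p^2-1})$. Over $\mathbb F_p$, $w^e=t^{p^2+1}$ since $e=(p-1)(p^2+1)$, and $Z^{p^2-1}=s^{p+1}(s-t)^{p^2-1}$. So
$$w^eZ^{p-1}+w^{p-1}Z^{p^2-1}=\frac{ts}{s-t}\big[t^{p^2}(s-t)^p+s^p(s-t)^{p^2}\big]=ts\,\frac{s^{p^2+p}-t^{p^2+p}}{s-t},$$
because in $t^{p^2}(s^p-t^p)+s^p(s^{p^2}-t^{p^2})$ the mixed terms cancel. By (16) with $N-1=p^2+p$ this is $\kappa_3$.

**Step 8.5: expansion in $v$.** Since $v^2=pv=0$, we have $Y^p=X^p$ and $Z'^{p-1}=Z^{p-1}-vZ^{p-2}G_n(z)$. In terms multiplied by some $\psi_w(v_k)$ we may replace $Y,Z'$ by $X,Z$. So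
$$T_n=X^p-Z^{p-1}X-v\big[Z^{p-1}G_n(x)-Z^{p-2}G_n(z)X\big]+\sum_{k=1}^2\psi_w(v_k)g_k(X,Z).\tag{17}$$

## 9. With $v_1$ and $v_2$ only, the coefficient of $x^{p^2}$ is symmetric

The economical choice is $n=2$. Look at the coefficient of $x^{p^2}$ in $T_2$. The polynomial $X^p$ has integer coefficients and leading term $x^{p^2}$, so it contributes exactly $1$. The terms $Z^{p-1}X$ and $vZ^{p-2}G_2(z)X$ have $x$-degree at most $p$ and contribute $0$. In $-vZ^{p-1}G_2(x)$, the part $r_2g_1(x,w)$ has $x$-degree at most $p$, and $S$ has $x$-exponents $p^2-(p-1)i<p^2$. So only $\alpha_{22}x^{p^2}w^{p-1}$ counts, and the contribution is $-v\alpha_{22}w^{p-1}Z^{p-1}$. Finally, by (13), the sum in (17) is $-vw^{p-1}g_1(X,Z)$, where $g_1(X,Z)=\alpha_{10}XZ^{2p-2}+\alpha_{11}X^pZ^{p-1}$. It contributes $-v\alpha_{11}w^{p-1}Z^{p-1}$. Altogether the coefficient of $x^{p^2}$ in $T_2$ is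
$$1-v(\alpha_{11}+\alpha_{22})\,w^{p-1}Z^{p-1},$$
which by (6) is symmetric whatever the constants are. This coefficient gives no contradiction.

The formula also shows why. The interesting polynomial in Section 7 is $S$, the part of $g_2$ that is not additive. For $n=2$ it enters only through $G_2(x)$, where $x$ has not been replaced by $X$, and there it has no term $x^{p^2}$. What we want is $S(X,Z)$, that is, the summand $\psi_w(v_2)g_2(X,Z)$ of (17). It vanishes for $n=2$. By (12), $\psi(v_2)=-v_3z^{p-1}$, so it survives as soon as $v_3$ is kept.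

## 10. With $v_1$ and $v_3$: the coefficient of $x^{p^2}$

Now $n=3$. Write $T=T_3$, $G=G_3=g_3(x,w)-r_3g_1(x,w)$. By (13) and (17),
$$T=X^p-Z^{p-1}X-v\big[Z^{p-1}G(x)-Z^{p-2}G(z)X\big]-v\,w^eg_1(X,Z)-v\,w^{p-1}g_2(X,Z).$$
We compute the coefficient of $x^{p^2}$, which has the form $1+v\tau$ with $\tau\in\mathbb F_p[z,w]$. Recall $a=w^{p(p-1)}$ and $b=Z^{p-1}$, so that $w^e=w^{p-1}a^p$ and $Z^{p^2-1}=Z^{p-1}b^p$.

**Step 10.1: the terms without $v$, and $vZ^{p-2}G(z)X$.** As in Section 9, $X^p$ contributes exactly $1$, and $Z^{p-1}X$ and $vZ^{p-2}G(z)X$ contribute $0$.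

**Step 10.2: $-vZ^{p-1}G(x)$.** The $x$-exponents in $S$ are $p^2-(p-1)i\neq p^2$ for $1\le i\le p-1$. Those in $S^p$ are $p(p^2-(p-1)i)$, which equals $p^2$ only for $i=p$, and this does not occur. Those in $g_1$ are at most $p$. What remains is $\alpha_{32}x^{p^2}w^{p^3+p-1-p^2}=\alpha_{32}x^{p^2}w^e$. The contribution is $-v\,\alpha_{32}Z^{p-1}w^e$.

**Step 10.3: $-vw^eg_1(X,Z)$.** As in Section 9, the contribution is $-v\,\alpha_{11}w^eZ^{p-1}$.

**Step 10.4: $-vw^{p-1}g_2(X,Z)$.** We have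
$$g_2(X,Z)=Z^{p-1}S(X,Z)+\alpha_{20}XZ^{p^2+p-2}+\alpha_{21}X^pZ^{p^2-1}+\alpha_{22}X^{p^2}Z^{p-1}.$$
Mod $p$, the coefficient of $x^{p^2}$ is $0$ in $X$, $1$ in $X^p$, and $-w^{p^2(p-1)}=-a^p$ in $X^{p^2}=x^{p^3}-w^{p^2(p-1)}x^{p^2}$.

In $S(X,Z)=\sum_is_iZ^{(p-1)i}X^{n_i}$ with $n_i=p(p-i)+i$, expand
$$X^{n_i}=\sum_l\binom{n_i}l(-w^{p-1})^lx^{pn_i-(p-1)l}.$$
The exponent is $p^2$ iff $(p-1)l=pn_i-p^2=p(p-1)(p-i)$, that is, $l=p(p-i)$. By Lucas' theorem $\binom{p(p-i)+i}{p(p-i)}\equiv\binom{p-i}{p-i}\binom i0=1$. Also $(-1)^l=((-1)^p)^{p-i}\equiv(-1)^{p-i}$ mod $p$, and $(w^{p-1})^l=a^{p-i}$. So the coefficient of $x^{p^2}$ in $S(X,Z)$ is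
$$\sum_{i=1}^{p-1}\tfrac1p\tbinom pi(-1)^i(-1)^{p-i}a^{p-i}b^i=(-1)^pC_p(a,b).$$
In total the coefficient of $x^{p^2}$ in $g_2(X,Z)$ is $Z^{p-1}\big[(-1)^pC_p(a,b)+\alpha_{21}b^p-\alpha_{22}a^p\big]$.

**Step 10.5: the sum.** With $\lambda_0=\alpha_{32}+\alpha_{11}-\alpha_{22}$ and $\mu_0=\alpha_{21}$,
$$\tau=-w^{p-1}Z^{p-1}\Big[(-1)^pC_p(a,b)+\lambda_0\,a^p+\mu_0\,b^p\Big]\in\mathbb F_p[z,w].\tag{18}$$

## 11. $C_p(a,b)$ cannot be made symmetric

**Step 11.1: reduction to one polynomial.** Since $\sigma T=T$, $\sigma v=v$ and $\mathbb F_p[z,w]v$ injects into $\Lambda_3$, $\tau$ is symmetric in $z,w$. By (6) the factor $w^{p-1}Z^{p-1}=ts(s-t)^{p-1}$ is symmetric and nonzero, so the bracket in (18) is symmetric. By (7), $b=Q-a$ with $a=t^p$ and $Q$ symmetric. Subtract from the bracket the symmetric element $\mu_0Q^p=\mu_0a^p+\mu_0b^p$. The resulting polynomial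
$$\varphi=(-1)^pC_p(t^p,\,Q-t^p)+\nu\,t^{p^2},\qquad\nu=\lambda_0-\mu_0\in\mathbb F_p,$$
must be symmetric in $s,t$, in the polynomial ring $\mathbb F_p[s,t]\subset\mathbb F_p[z,w]$.

**Step 11.2: comparison modulo $t^2$.** The polynomial $C_p(a,b)$ is divisible by $a$. So $\varphi$ is divisible by $t^p$, and $\varphi\equiv0$ mod $t^2$. On the other hand $Q-s^p\equiv s^{p-1}t$ mod $t^2$, and $C_p(a,b)\equiv a^{p-1}b$ mod $b^2$ because $\frac1p\binom p1=1$. Hence
$$\sigma\varphi=(-1)^pC_p(s^p,Q-s^p)+\nu s^{p^2}\equiv(-1)^ps^{p^2-1}t+\nu s^{p^2}\not\equiv0\pmod{t^2}.$$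
So $\sigma\varphi\ne\varphi$ for every prime $p$ and every choice of the constants. This is a contradiction, and it proves that no $P$ with (P1)–(P5) exists. For $p=2$ one sees it directly: $\varphi=t^2(s^2+st)+\nu t^4$ is divisible by $t^2$, while $\sigma\varphi=s^2t^2+s^3t+\nu s^4$ contains $s^3t$.

By Section 4 an $H_\infty^2$ structure on $BP$ inducing its usual ring structure would give such a $P$. Hence for no prime $p$ do maps $\xi_{j,i}:D_j\Sigma^{2i}BP\to\Sigma^{2ij}BP$ forming an $H_\infty^2$ ring structure on $BP$ exist. $\blacksquare$
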